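\title{The modified GLY conjecture on positive integral points in a simplex}

\begin{abstract}
Let $P_n$ be the number of positive integral points in the simplex $x_1/a_1+\dots+x_n/a_n\le 1$, where $a_1\ge\dots\ge a_n>1$ are real. The modified GLY conjecture asserts that a certain polynomial upper bound $n!\,P_n\le f_n(a_1,\dots,a_n)$, with equality exactly when $a_1=\dots=a_n$ is an integer, holds as soon as $a_n\ge y(n)$ for some integer $y(n)$ depending only on $n$. We prove the conjecture for every $n\ge3$ with $y(n)=4n^2$. We also show that for $n\ge5$ every admissible $y(n)$ is at least $\lceil n(n-1)/6\rceil$, so that the order $n^2$ is optimal.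
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $\mathbb{Z}_+$ be the set of positive integers. For real numbers $a_1\ge a_2\ge\dots\ge a_n>1$ let
\[
P_n=P_n(a_1,\dots,a_n)=\#\Big\{(x_1,\dots,x_n)\in\mathbb{Z}_+^n:\ \frac{x_1}{a_1}+\dots+\frac{x_n}{a_n}\le1\Big\}
\]
be the number of positive integral points in the simplex with vertices $0$ and $a_1,\dots,a_n$ on the coordinate axes. The simplex has volume $a_1\cdots a_n/n!$, and one asks for an upper bound for $n!\,P_n$ that is a polynomial in the $a_i$ and is attained.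

One case can be counted exactly. There are $\binom{j-1}{n-1}$ vectors in $\mathbb{Z}_+^n$ with coordinate sum $j$, and $\binom kn$ with coordinate sum at most $k$. Hence, with
\[
p(t)=t(t-1)\cdots(t-n+1)=\sum_{k=0}^n s(n,k)\,t^k ,
\]
where the $s(n,k)$ are the Stirling numbers of the first kind, we have $n!\,P_n(a,\dots,a)=p(\lfloor a\rfloor)$. For $a\ge n-1$ this is at most $p(a)$, with equality if and only if $a$ is an integer. To guess a bound for unequal $a_i$, expand $p(a)$ and replace each power of $a$ by an average of products of the $a_i$. For $m\in\{n-1,n\}$ and $0\le k\le m-1$ put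
\[
A_k^m=\Big(\prod_{i=1}^m a_i\Big)\sum_{1\le i_1<\dots<i_k\le m}\frac1{a_{i_1}\cdots a_{i_k}},
\]
the sum of all products of $m-k$ of the numbers $a_1,\dots,a_m$. For $n\ge3$ consider the estimate
\begin{equation}\label{eq:sharp}
n!\,P_n\ \le\ f_n:=A_0^n+\frac{s(n,n-1)}{n}A_1^n+\sum_{l=1}^{n-2}\frac{s(n,n-1-l)}{\binom{n-1}{l}}A_l^{n-1},
\end{equation}
\emph{with equality if and only if $a_1=\dots=a_n$ is an integer}. If all $a_i$ equal $a$, then $A_0^n=a^n$, $A_1^n=na^{n-1}$ and $A_l^{n-1}=\binom{n-1}{l}a^{n-1-l}$, so $f_n=p(a)$ as intended.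

The GLY Sharp Estimate conjectured that \eqref{eq:sharp} holds whenever $a_n\ge n-1$. This is known to be true for $n=4,5,6$, but there is a counterexample for $n=7$. We take the following weaker form from \cite{source}.

\medskip
\noindent\textbf{Modified GLY Conjecture.} \emph{There is an integer $y(n)$, depending only on $n$, such that \eqref{eq:sharp}, with its equality clause, holds whenever $a_1\ge\dots\ge a_n\ge y(n)$.}
\medskip

Call such an integer $y(n)$ \emph{admissible}. We prove the conjecture and determine the order of the least admissible integer.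

\begin{theorem}\label{thm:main}
Let $n\ge3$ and let $a_1\ge\dots\ge a_n\ge4n^2$ be real. Then $n!\,P_n\le f_n$, with equality if and only if $a_1=\dots=a_n$ is an integer.
\end{theorem}

\begin{theorem}\label{thm:lower}
Let $n\ge5$ and $a=\lceil n(n-1)/6\rceil-1$. Then \eqref{eq:sharp} fails for $a_n=a$ and $a_1=\dots=a_{n-1}=M$, for all large $M$. Hence the least admissible integer $y_{\min}(n)$ satisfies
\[
\lceil n(n-1)/6\rceil\ \le\ y_{\min}(n)\ \le\ 4n^2\qquad(n\ge5).
\]
In particular the original GLY conjecture (range $a_n\ge n-1$) is false for every $n\ge7$.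
\end{theorem}

Here is why one expects the conjecture to hold, and where the difficulty lies. Put $r_i=1/a_i$ and divide by $a_1\cdots a_n$. Since $s(n,n-1)=-n(n-1)/2$, the right side of \eqref{eq:sharp} becomes $1-\frac{n-1}2(r_1+\dots+r_n)$ up to terms of second order in the $r_i$. A simple convexity argument (Lemma~\ref{lem:midpoint}) bounds the left side by $(1-\frac12(r_2+\dots+r_n))^n$. The difference of the first-order terms is
\begin{equation}\label{eq:margin}
\frac n2\sum_{i\ge2}r_i-\frac{n-1}2\sum_{i\ge1}r_i=\frac12\Big(\sum_{i=1}^nr_i-nr_1\Big)\ge0 .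
\end{equation}
So the estimate is true to first order. But the margin \eqref{eq:margin} must beat second-order terms whose coefficients grow with $n$, which is the source of the threshold $n^2$; and it vanishes on the diagonal $a_1=\dots=a_n$, where equality occurs at infinitely many points and the position of the $a_i$ relative to the integers matters.

Throughout, $\lfloor t\rfloor$ and $\{t\}$ are the integer and fractional parts of $t$, $t_+=\max(t,0)$, and $e_j$ is the $j$-th elementary symmetric polynomial.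

\section{Slicing, and the model case of the plane}\label{sec:plane}

We remove the variable with the longest axis. For $n\ge2$ and $x'=(x_2,\dots,x_n)\in\mathbb{Z}_+^{n-1}$ let
\[
L(x')=a_1\Big(1-\sum_{i=2}^n\frac{x_i}{a_i}\Big).
\]
If $L(x')\ge0$ there are $\lfloor L(x')\rfloor$ admissible values of $x_1$, and otherwise none. Therefore
\begin{equation}\label{eq:slice}
P_n=S-F,\qquad S=\sum_{x'\in\mathbb{Z}_+^{n-1}}L(x')_+,\qquad F=\sum_{x':\,L(x')\ge0}\{L(x')\}.
\end{equation}
The sum $S$ is a sum of values of a convex function and can be bounded analytically. The sum $F$ is arithmetic; along a line in the direction of $x_n$ the values of $L$ form an arithmetic progression, and the following lemma bounds its fractional parts from below.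

\begin{lemma}\label{lem:frac}
Let $\theta>0$, $c\in\mathbb{R}$, and let $R\ge1$ be an integer. If $R\theta\le1$, then $\sum_{t=0}^{R-1}\{c+\theta t\}\ge\theta\binom R2$. If $R\theta>1$ and $\theta\le\frac14$, the sum is at least $R/8$.
\end{lemma}

\begin{proof}
Let $R\theta\le1$. Two of the arguments differ by a number $d\in[\theta,(R-1)\theta]\subset[\theta,1-\theta]$, so their fractional parts differ by $d$ or $d-1$, hence by at least $\theta$ in absolute value. The $j$-th smallest fractional part is thus at least $(j-1)\theta$, and summing over $j$ gives the first bound. Let $R\theta>1$ and $\theta\le\frac14$. Put $R_0=\lfloor1/\theta\rfloor$ and write $R=qR_0+R_1$ with $0\le R_1<R_0$; then $q\ge1$ because $R>1/\theta$. By the first part each block of $R_0$ consecutive terms contributes at least $\frac12R_0\cdot\theta(R_0-1)$, and $\theta(R_0-1)>1-2\theta\ge\frac12$. So the sum is at least $qR_0/4$, and $qR_0\ge R/2$ since $R<(q+1)R_0\le2qR_0$.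
\end{proof}

For $n=2$ the last sum in \eqref{eq:sharp} is empty and $f_2=a_1a_2-\frac12(a_1+a_2)$. This case lies outside the conjecture, but it shows every mechanism of the proof. Let $a_1\ge a_2\ge3$ and
\[
s=a_1-a_2,\qquad\theta=s/a_2,\qquad R=\lfloor a_2\rfloor,\qquad\delta=\{a_2\}.
\]
For $x_2=1,\dots,R$ write $a_2-x_2=\delta+t$ with $t=0,\dots,R-1$; then $L=(1+\theta)(\delta+t)$. Summing,
\[
2S=(1+\theta)\big(2R\delta+R(R-1)\big)=(1+\theta)\big(a_2(a_2-1)+\delta(1-\delta)\big)=a_1(a_2-1)+(1+\theta)\delta(1-\delta).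
\]
Since $f_2=a_1(a_2-1)+\frac s2$ and $\{L\}=\{(1+\theta)\delta+\theta t\}$, we obtain the identity
\begin{equation}\label{eq:plane}
f_2-2P_2=\underbrace{\frac s2}_{\text{margin}}-\underbrace{(1+\theta)\,\delta(1-\delta)}_{\text{loss}}+\underbrace{2\sum_{t=0}^{R-1}\{(1+\theta)\delta+\theta t\}}_{\text{gain}} .
\end{equation}
The loss is the amount by which the piecewise linear interpolant of $t(t-1)$ at the integers exceeds $t(t-1)$ at $t=a_2$, times $a_1/a_2$. Three regimes arise.

\emph{Large spread, $s\ge1$.} The margin alone wins: $\frac s2-\frac14(1+\frac s3)=\frac5{12}s-\frac14>0$.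

\emph{Medium spread, $\frac14\le s<1$.} The margin may be smaller than the loss, but the fractional parts cannot all be small. For $0<s<1$ we have $R\theta\le s<1$ and $R(R-1)\ge R+2>a_2+s$, so Lemma~\ref{lem:frac} gives
\begin{equation}\label{eq:planegain}
\text{gain}\ge sR(R-1)/a_2>s(1+\theta).
\end{equation}
For $s\ge\frac14$ this is at least $\frac14(1+\theta)$, hence at least the loss.

\emph{Small spread, $s<\frac14$.} Margin and gain can both be near zero, so the crude bound $\delta(1-\delta)\le\frac14$ is too expensive. Suppose first that $(1+\theta)\delta+\theta(R-1)<1$. Then every fractional part in \eqref{eq:plane} is at least $(1+\theta)\delta$, so $f_2-2P_2\ge\frac s2+(1+\theta)\delta(2R-1)$, which is positive unless $s=\delta=0$. In the opposite case, which says that the point $(R,1)$ on the layer $x_1+x_2=R+1$ is counted, we have $1-\delta\le\theta(a_2-1)<s$. The loss is then less than $s(1+\theta)$, and \eqref{eq:planegain} wins again.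

Thus $2P_2\le f_2$ for $a_2\ge3$, with equality exactly when $a_1=a_2$ is an integer.

For $n\ge3$ the same three regimes appear, but neither $f_n$ nor $S$ has a closed form. Section~\ref{sec:f} bounds $f_n$ from below by a function of one variable. Section~\ref{sec:S} gives two upper bounds for $S$: a crude one for large spread, and one that is exact on the diagonal up to the interpolation loss. Section~\ref{sec:F} shows that the gain beats this loss at medium spread, Section~\ref{sec:layer} treats small spread by counting the one layer $\sum x_i=k$ that is cut by the slanted face, and Section~\ref{sec:proof} fixes the thresholds between the regimes. We first prove the lower bound of Theorem~\ref{thm:lower}, which explains the scale $n^2$.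

\section{One short axis: the threshold is at least $n(n-1)/6$}\label{sec:lower}

Let $a_n=a$ be an integer and $a_1=\dots=a_{n-1}=M\to\infty$. The slice $x_n=k$ contains $\binom{\lfloor M(1-k/a)\rfloor}{n-1}$ points, so
\[
\frac{n!\,P_n}{M^{n-1}}\ \longrightarrow\ n\sum_{k=1}^a\Big(1-\frac ka\Big)^{n-1}=\sum_{j=0}^{a-1}\varphi(j),\qquad\varphi(t)=\frac{n\,t^{n-1}}{a^{n-1}} .
\]
On the other side $A_0^n=aM^{n-1}$, $A_1^n=M^{n-1}+(n-1)aM^{n-2}$ and $A_l^{n-1}=O(M^{n-1-l})$ for $l\ge1$, so
\[
\frac{f_n}{M^{n-1}}\ \longrightarrow\ a-\frac{n-1}2 .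
\]
For $n=7$, $a=6$ the first limit is $7\,(1+2^6+3^6+4^6+5^6)/6^6=143605/46656$, which exceeds the second limit $3$.

In general we use the Euler--Maclaurin formula of order four. Let $u(t)=t^2(1-t)^2$. Then $u$ and $u'$ vanish at $0$ and $1$, $u''(0)=u''(1)=2$, $u'''(1)=-u'''(0)=12$ and $u''''=24$. Four integrations by parts give, for a smooth function $\psi$,
\[
\int_0^1u\,\psi''''=2\big(\psi'(1)-\psi'(0)\big)-12\big(\psi(0)+\psi(1)\big)+24\int_0^1\psi .
\]
Apply this to $\psi(t)=\varphi(j+t)$, solve for $\frac12(\varphi(j)+\varphi(j+1))$, and sum over $j=0,\dots,a-1$: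
\begin{equation}\label{eq:EM}
\sum_{j=0}^{a-1}\varphi(j)=\int_0^a\varphi-\frac{\varphi(a)-\varphi(0)}2+\frac{\varphi'(a)-\varphi'(0)}{12}-\frac1{24}\int_0^au(\{t\})\,\varphi''''(t)\,dt .
\end{equation}
The first three terms are $a-\frac n2+\frac{n(n-1)}{12a}$, to be compared with $a-\frac n2+\frac12$. The margin $\frac12$ is overtaken by the curvature term when $a<n(n-1)/6$. Since $a$ is within $1$ of this value, the last term of \eqref{eq:EM} has to be controlled.

\begin{proof}[Proof of Theorem~\ref{thm:lower}]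
Let $n\ge5$, $A=n(n-1)/6$ and $a=\lceil A\rceil-1\ge3$. The number $3A=\binom n2$ is congruent to $0,0,1$ modulo $3$ for $n\equiv0,1,2$, so $A-a\in\{1,\frac13\}$; thus $a+\frac13\le A\le a+1$.

We have $0\le u\le\frac1{16}$ on $[0,1]$, $\varphi''''\ge0$ on $[0,a]$, and $\varphi'''(0)=0$ because $n\ge5$. So the last term of \eqref{eq:EM} is at least $-\varphi'''(a)/384$, where $\varphi'''(a)=n(n-1)(n-2)(n-3)/a^3$. Hence
\[
\sum_{j=0}^{a-1}\varphi(j)-\Big(a-\frac{n-1}2\Big)\ge-\frac12+\frac{n(n-1)}{12a}-\frac{n(n-1)(n-2)(n-3)}{384\,a^3}=\frac12\Big[\frac Aa(1-\xi)-1\Big]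
\]
with $\xi=\frac{(n-2)(n-3)}{32a^2}$. As $\frac Aa\ge\frac{3a+1}{3a}$, the bracket is positive if $\xi<\frac1{3a+1}$. Now $(n-2)(n-3)<6A\le6(a+1)$, so
\[
(n-2)(n-3)(3a+1)<6(a+1)(3a+1)=18a^2+24a+6<32a^2,
\]
the last step because $14a^2-24a-6>0$ for $a\ge2$. Therefore $\lim n!\,P_n/M^{n-1}>\lim f_n/M^{n-1}$, and $n!\,P_n>f_n$ for all large $M$.

An admissible integer must exceed $a$, that is, be at least $\lceil A\rceil$; and $4n^2$ is admissible by Theorem~\ref{thm:main}, proved below. If $n\ge7$, then $A>n-1$, so $\lceil A\rceil\ge n$ and $a\ge n-1$: the example lies in the range of the original conjecture.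
\end{proof}

For $n=3$ and $n=4$ the formula gives $a=0$ and $a=1$, which violate $a_n>1$; this is why the theorem starts at $n=5$.

\section{A lower bound for $f_n$}\label{sec:f}

From now on $n\ge3$ and $a_1\ge\dots\ge a_n\ge4n^2$. Put $r_i=1/a_i$, so that $r_1\le\dots\le r_n\le\frac1{4n^2}$, and
\[
\Pi=\prod_{i=1}^na_i,\quad\sigma=\sum_{i=1}^nr_i,\quad\sigma'=\sum_{i=2}^nr_i,\quad\rho=\frac{r_1+\dots+r_{n-1}}{n-1},\quad v=r_n-\rho,\quad w=\rho-r_1 .
\]
The mean $\rho$ omits $r_n$ because the last sum in $f_n$ does. The numbers $v,w\ge0$ measure the distance from the diagonal: $v+w=r_n-r_1$, and the margin \eqref{eq:margin} equals $\frac12(v+nw)$. Let $H=n/\sigma$ be the harmonic mean of the $a_i$, so $a_n\le H\le a_1$. Then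
\begin{equation}\label{eq:ids}
\sigma=n\rho+v,\qquad\sigma'=(n-1)\rho+v+w,\qquad\frac1H=\rho+\frac vn .
\end{equation}
After division by $\Pi$, the role of $p$ is played by
\[
Q(t)=\prod_{i=1}^{n-1}(1-it)=\sum_{j=0}^{n-1}(-1)^jc_jt^j,\qquad c_j=e_j(1,2,\dots,n-1),\qquad p(t)=t^nQ(1/t).
\]
Thus $s(n,n-j)=(-1)^jc_j$. We have $c_1=\frac{n(n-1)}2$ and, from $2c_2=c_1^2-\sum_{i<n}i^2$,
\[
c_2=\frac{n(n-1)(n-2)(3n-1)}{24}.
\]
Also $3c_3\le c_1c_2$, since each product $ijk$ of distinct factors occurs three times in $c_1c_2$ (and $c_3=0$ for $n=3$). The hypothesis $a_n\ge4n^2$ enters through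
\begin{equation}\label{eq:small}
n^2t\le\tfrac14,\qquad c_1t\le\tfrac18\qquad(0\le t\le r_n).
\end{equation}

\begin{lemma}\label{lem:Q}
On $[0,\frac1{n-1}]$ the function $Q$ is decreasing and convex, $Q(t)\ge1-c_1t+c_2t^2-c_3t^3$, and
\[
Q(t')-Q(t)\ge(t-t')(c_1-2c_2t)\qquad(t'\le t).
\]
On $[n-1,\infty)$ the polynomial $p$ is strictly increasing, and $0\le p''(u)\le n(n-1)u^{n-2}$.
\end{lemma}

\begin{proof}
All factors $1-it$ lie in $[0,1]$. Hence $Q''(t)=\sum_{i\ne k}ik\prod_{j\ne i,k}(1-jt)\ge0$ and $-Q'(t)=\sum_ii\prod_{k\ne i}(1-kt)\ge0$. The inequality $\prod(1-y_k)\ge1-\sum y_k$ for $y_k\in[0,1]$ gives $-Q'(t)\ge\sum_ii\,(1-t\sum_{k\ne i}k)=c_1-2c_2t$, and the tangent line at $t$ gives $Q(t')\ge Q(t)-Q'(t)(t-t')$.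

The cubic bound is a Bonferroni inequality. Take independent events with probabilities $t,2t,\dots,(n-1)t$, and let $Z$ be the number that occur. Then $\mathbb{E}\binom Zj=c_jt^j$ and $Q(t)$ is the probability that $Z=0$. The sum $\sum_{j=0}^3(-1)^j\binom Zj$ equals $1$ if $Z=0$ and $-\binom{Z-1}3\le0$ if $Z\ge1$; take expectations.

Finally, on $[n-1,\infty)$ each factor $u-i$ of $p$ is nonnegative and strictly increasing, and $p''(u)$ is a sum of $n(n-1)$ products of $n-2$ such factors, each factor at most $u$.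
\end{proof}

\begin{proposition}\label{prop:f}
$\displaystyle\frac{f_n}\Pi\ \ge\ Q(\rho)+v\Big(\frac{23}{24}c_2\rho-\frac{n-1}2\Big).$
\end{proposition}

\begin{proof}
Let $\bar E_l=e_l(r_1,\dots,r_{n-1})/\binom{n-1}l$ be the mean of the products of $l$ distinct numbers among $r_1,\dots,r_{n-1}$. Since $A_1^n=\Pi\sigma$ and $A_l^{n-1}=\Pi\,r_n\,e_l(r_1,\dots,r_{n-1})$,
\begin{equation}\label{eq:fE}
\frac{f_n}\Pi=1-\frac{n-1}2\sigma+r_n\sum_{l=1}^{n-2}(-1)^{l+1}c_{l+1}\bar E_l .
\end{equation}
We want to replace $\bar E_l$ by $\rho^l$. The signs alternate, so this cannot be done term by term. We regroup the sum into products of nonnegative factors.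

Let $\pi$ be a uniformly random permutation of $\{1,\dots,n-1\}$, and for $1\le m\le n-1$ let $\Psi_m=\mathbb{E}\prod_{i=1}^{m-1}(1-i\,r_{\pi(i)})$. For a set $I$ of indices, $\pi(I)$ is a uniformly random set of size $|I|$, so expanding the product gives
\[
\Psi_m=\sum_{I\subset\{1,\dots,m-1\}}(-1)^{|I|}\Big(\prod_{i\in I}i\Big)\bar E_{|I|}.
\]
Every $(l+1)$-subset of $\{1,\dots,n-1\}$ is uniquely $I\cup\{m\}$ with $m$ its maximum and $|I|=l$. Hence $\sum_{m=1}^{n-1}m\Psi_m=\sum_{l=0}^{n-2}(-1)^lc_{l+1}\bar E_l$, and \eqref{eq:fE} becomes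
\begin{equation}\label{eq:fPsi}
\frac{f_n}\Pi=1-\frac{n-1}2\sigma+r_n\Big(c_1-\sum_{m=1}^{n-1}m\Psi_m\Big).
\end{equation}

We claim that $\Psi_m(r_1,\dots,r_{n-1})\le\Psi_m(\rho,\dots,\rho)=\prod_{i<m}(1-i\rho)$. View $\Psi_m$ as a function of $t\in[0,\frac1{n-1}]^{n-1}$. It is symmetric and affine in each variable, so for $\alpha\ne\beta$ it has the form $C_0+C_1(t_\alpha+t_\beta)+C_2t_\alpha t_\beta$ with $C_0,C_1,C_2$ depending on the other variables. A permutation contributes to $C_2$ only if $\alpha=\pi(i)$, $\beta=\pi(k)$ with $i,k<m$, and then it contributes $ik\prod_{j\ne i,k}(1-jt_{\pi(j)})\ge0$. So $C_2\ge0$, and replacing $t_\alpha,t_\beta$ by their average does not decrease $\Psi_m$. Among the maximizers of $\Psi_m$ on the compact set $\{t\in[0,\frac1{n-1}]^{n-1}:\sum t_i=(n-1)\rho\}$ take one with $\sum t_i^2$ minimal. Averaging two unequal coordinates would give a maximizer with smaller $\sum t_i^2$, so this point is $(\rho,\dots,\rho)$. The claim follows.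

Since $m\rho\prod_{i<m}(1-i\rho)=\prod_{i<m}(1-i\rho)-\prod_{i\le m}(1-i\rho)$, the sum telescopes, and $\sum_mm\Psi_m\le\kappa:=(1-Q(\rho))/\rho$. Insert this and $\sigma=(n-1)\rho+r_n$ in \eqref{eq:fPsi}, and use $c_1-\frac{n-1}2=\frac{(n-1)^2}2$:
\[
\frac{f_n}\Pi\ge1+\frac{(n-1)^2}2(r_n-\rho)-(\rho+v)\kappa=Q(\rho)+v\Big(\frac{(n-1)^2}2-\kappa\Big).
\]
By Lemma~\ref{lem:Q}, $\kappa\le c_1-c_2\rho+c_3\rho^2$, and $c_3\rho^2\le\frac13c_1\rho\cdot c_2\rho\le\frac1{24}c_2\rho$ by \eqref{eq:small}. As $\frac{(n-1)^2}2-c_1=-\frac{n-1}2$, the proposition follows.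
\end{proof}

The negative term $-\frac{n-1}2v=-c_1\frac vn$ is the first-order change of $Q$ when its argument moves from $\rho$ to $\rho+\frac vn=\frac1H$. This is why the harmonic mean is the right point of the diagonal to compare with.

\begin{corollary}\label{cor:H}
If $v\le\rho/5$, then $f_n\ge\Pi\,Q(1/H)\ge p(H)$, and the second inequality is strict unless all $a_i$ are equal.
\end{corollary}

\begin{proof}
By Lemma~\ref{lem:Q}, $Q(\rho)-Q(\frac1H)\ge\frac vn(c_1-\frac{2c_2}H)$. With Proposition~\ref{prop:f},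
\[
\frac{f_n}\Pi-Q\Big(\frac1H\Big)\ge v\,c_2\Big(\frac{23}{24}\rho-\frac2{nH}\Big)\ge0,
\]
because $\frac1H\le\rho(1+\frac1{5n})\le\frac{16}{15}\rho$ and $\frac23\cdot\frac{16}{15}=\frac{32}{45}<\frac{23}{24}$. The inequality of arithmetic and geometric means for the $r_i$ gives $\Pi\ge H^n$, with equality only if all $a_i$ are equal, and $Q(1/H)>0$. Finally $H^nQ(1/H)=p(H)$.
\end{proof}

\section{Two upper bounds for $S$}\label{sec:S}

We use that $\{z\in\mathbb{R}_{\ge0}^n:\sum z_i\le c\}$ has volume $c^n/n!$, and Jensen's inequality: $\phi(\mathbb{E}X)\le\mathbb{E}\phi(X)$ for convex $\phi$.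

\begin{lemma}\label{lem:midpoint}
$n!\,S\le\Pi\,(1-\sigma'/2)^n$.
\end{lemma}

\begin{proof}
The function $L_+$ is convex on $\mathbb{R}^{n-1}$, so $L(x')_+$ is at most the integral of $L_+$ over the unit cube centered at $x'$. These cubes tile $[\frac12,\infty)^{n-1}$. Substituting $x_i=\frac12+a_iz_i$,
\[
S\le\Pi\int_{\mathbb{R}_{\ge0}^{n-1}}\Big(1-\frac{\sigma'}2-\sum_{i\ge2}z_i\Big)_+dz=\Pi\,\frac{(1-\sigma'/2)^n}{n!},
\]
since the integral is the volume of the $n$-dimensional simplex with $c=1-\sigma'/2$.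
\end{proof}

On the diagonal this bound is $\Pi(1-\frac{n-1}2\rho)^n$, which is strictly larger than $f_n=\Pi\prod_{i=0}^{n-1}(1-i\rho)$ by the inequality of arithmetic and geometric means. The lemma loses because the cubes smear each lattice point across the slanted face. Near the diagonal that face is almost parallel to the layers $\sum x_i=j$, so we should smear each point only inside its own layer. The next proposition does this. Let $\hat p$ be the piecewise linear interpolant of $p$ at the nonnegative integers.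

\begin{proposition}\label{prop:ray}
Let $\bar A=\frac{a_2+\dots+a_n}{n-1}$ and $\tau=1/\bar A$. Then $\displaystyle\frac{n!\,S}\Pi\le Q(\tau)+\frac{0.035}{a_n}$.
\end{proposition}

\begin{proof}
Put $N=n-1\ge2$, $r'=(r_2,\dots,r_n)$ and $\Delta_m=\{u\in\mathbb{R}_{\ge0}^m:\sum u_i=1\}$. ``Uniform on $\Delta_m$'' means that $(u_1,\dots,u_{m-1})$ is uniform on the projected simplex, of volume $1/(m-1)!$; this law is symmetric, so each coordinate has mean $1/m$. Recall that $m-1$ independent uniform points cut $[0,1]$ into $m$ intervals whose lengths (the \emph{spacings}) form a uniform vector on $\Delta_m$: the ordered points are uniform on $\{0<u_1<\dots<u_{m-1}<1\}$, and passing to differences is linear with determinant $1$.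

\emph{Step 1: from a layer to a simplex.} Fix $j\ge N$ and let $X$ be uniform on the $\binom{j-1}{N-1}$ vectors in $\mathbb{Z}_+^N$ with sum $j$. We can generate $X$ by choosing a uniform $(N-1)$-subset $K$ of $\{1,\dots,j-1\}$, cutting $\{1,\dots,j\}$ after each element of $K$, and recording the block sizes. Independently, take $j-1$ independent uniform points in $[0,1]$ with spacings $W_1,\dots,W_j$, and let $V_k$ be the sum of the $W_i$ over the $k$-th block. Since $\mathbb{E}W_i=1/j$, we have $\mathbb{E}[jV\mid X]=X$. Moreover $V$ is the spacing vector of the points whose ranks lie in $K$. Given the points, their labels form a uniform $(N-1)$-subset, so the chosen points are $N-1$ independent uniform points, and $V$ is uniform on $\Delta_N$, whatever $j$ is. (For $N=2$: $X=(K,j-K)$ and $V=(U,1-U)$, where $U$ is the point of rank $K$; it has conditional mean $K/j$ and is uniform on $[0,1]$.) Conditional Jensen gives $\mathbb{E}\phi(X)\le\mathbb{E}\phi(jV)$ for convex $\phi$. Applying this to $\phi(x)=(1-r'\cdot x)_+$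 on every layer, and writing $T_V=1/(r'\cdot V)$,
\[
S\le a_1\,\mathbb{E}\sum_{j\ge N}\binom{j-1}{N-1}\big(1-j\,r'\cdot V\big)_+=a_1\,\mathbb{E}\Big[\frac1{T_V}\sum_{j\ge N}\binom{j-1}{N-1}(T_V-j)_+\Big].
\]
The function $t\mapsto\sum_{j\ge N}\binom{j-1}{N-1}(t-j)_+$ is linear between consecutive integers. At an integer $t=m\ge0$ it counts the $n$-subsets of $\{1,\dots,m\}$ according to their second largest element $j$, so it equals $\binom mn=p(m)/n!$. Hence it is $\hat p(t)/n!$, and
\begin{equation}\label{eq:ray1}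
n!\,S\le a_1\,\mathbb{E}\big[\hat p(T_V)/T_V\big].
\end{equation}
Seen along the ray through $V$, the simplex behaves like one whose axes all have length $T_V$.

\emph{Step 2: producing the factor $\Pi$.} The right side of \eqref{eq:ray1} must be compared with $\Pi$, and $T_V$ is not linear in $V$. One change of variables cures both. For measurable $g\ge0$ and $Y$ uniform on $\Delta_N$, with coordinates $Y_2,\dots,Y_n$, we claim
\begin{equation}\label{eq:cov}
\mathbb{E}\big[T_V^N\,g(T_V)\big]=a_2\cdots a_n\ \mathbb{E}\,g\Big(\sum_{i\ge2}a_iY_i\Big).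
\end{equation}
The map $(t,u)\mapsto x=tu$ from $(0,\infty)\times\Delta_N$ to the orthant has Jacobian $t^{N-1}$, so $\int G\,dx=\frac1{(N-1)!}\mathbb{E}\int_0^\infty t^{N-1}G(tV)\,dt$ for $G\ge0$. Let $G(x)=e^{-r'\cdot x}g\big(\sum x_i/(r'\cdot x)\big)$. Since $\int_0^\infty t^{N-1}e^{-ct}dt=(N-1)!/c^N$, this formula shows that $\int G\,dx$ is the left side of \eqref{eq:cov}. Substituting $x_i=a_iz_i$ instead gives $a_2\cdots a_n\int e^{-\sum z_i}g\big(\sum a_iz_i/\sum z_i\big)dz$, and the same formula, now with $c=1$, turns this into the right side. Take $g(t)=\hat p(t)/t^n$. Then \eqref{eq:ray1} becomes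
\begin{equation}\label{eq:ray2}
\frac{n!\,S}\Pi\le\mathbb{E}\,\frac{\hat p(T)}{T^n},\qquad T=\sum_{i\ge2}a_iY_i\in[a_n,a_2],\qquad\mathbb{E}\,T=\bar A .
\end{equation}

\emph{Step 3: the interpolation loss.} For $t\in[m,m+1]$ the error of linear interpolation is $\hat p(t)-p(t)=\frac12(t-m)(m+1-t)p''(\eta)$ for some $\eta\in[m,m+1]$. For $t\ge a_n$, Lemma~\ref{lem:Q} bounds it by $\frac18n(n-1)(t+1)^{n-2}$. Now $(1+\frac1t)^{n-2}\le e^{n/t}\le e^{1/12}\le\frac{12}{11}$ and $n^2/t^2\le\frac1{4a_n}$, so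
\[
\frac{\hat p(t)}{t^n}-Q\Big(\frac1t\Big)\le\frac18\cdot\frac{12}{11}\cdot\frac1{4a_n}=\frac3{88\,a_n}<\frac{0.035}{a_n}.
\]

\emph{Step 4: concavity.} Let $q(t)=Q(1/t)=\prod_{i<n}\frac{t-i}t$ for $t\ge4n^2$. From $q''/q=((\log q)')^2+(\log q)''$,
\[
\frac{q''}q=\Big(\sum_{i<n}\frac i{t(t-i)}\Big)^2-\sum_{i<n}\frac{i(2t-i)}{t^2(t-i)^2}\le\frac{c_1^2}{t^2(t-n)^2}-\frac{2c_1}{t^3},
\]
where we used $(2t-i)t\ge2(t-i)^2$, which is equivalent to $3t\ge2i$. The right side is nonpositive when $c_1t\le2(t-n)^2$, and this holds because $c_1\le t/8$ and $t-n\ge\frac{11}{12}t$. So $q$ is concave on $[4n^2,\infty)$, and Jensen's inequality gives $\mathbb{E}\,Q(1/T)\le Q(1/\bar A)$. Together with \eqref{eq:ray2} and Step~3 this proves the proposition.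
\end{proof}

\begin{remark}\label{rem:limits}
Two limitations shape the rest of the proof. If all $a_i$ equal $a$, then \eqref{eq:ray1} is an equality, $n!\,S=\hat p(a)$, and this exceeds $f_n=p(a)$ when $a$ is not an integer; so no bound on $S$ alone can prove the theorem. And if $a_1=\dots=a_{n-1}=M\to\infty$, then $Q(\tau)\to1$ while $f_n/\Pi\to1-\frac{n-1}{2a_n}$; so the proposition is useless far from the diagonal, where Lemma~\ref{lem:midpoint} takes over.
\end{remark}

\section{Medium spread: the gain from fractional parts}\label{sec:F}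

Let $s=a_1-a_n$ and $\theta=s/a_n$, as in the plane.

\begin{proposition}\label{prop:F}
If $s\ge\frac14$ and $a_1\le\frac54a_n$, then $\displaystyle\frac{n!\,F}\Pi\ge\frac{0.15}{a_n}$.
\end{proposition}

\begin{proof}
The hypotheses say $\frac1{4a_n}\le\theta\le\frac14$. Fix $(x_2,\dots,x_{n-1})$ and put $D=a_n(1-\sum_{i=2}^{n-1}r_ix_i)\le a_n$. Then $L=(1+\theta)(D-x_n)$. If $D\ge1$, the values of $x_n$ with $L\ge0$ are $1,\dots,R$ with $R=\lfloor D\rfloor$. Writing $D-x_n=\{D\}+t$ with $t=0,\dots,R-1$, we get $\{L\}=\{c+\theta t\}$ with $c=(1+\theta)\{D\}$. In the first case of Lemma~\ref{lem:frac} this line contributes at least $\theta\binom R2\ge\frac1{4a_n}\binom R2$ to $F$. In the second it contributes at least $\frac R8\ge\frac{R(R-1)}{8a_n}=\frac1{4a_n}\binom R2$, because $R\le a_n$.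

To sum over lines, note that $\binom R2$ is the number of $(z_1,z_2)\in\mathbb{Z}_+^2$ with $z_1+z_2\le D$, that is, with $\sum_{i=2}^{n-1}r_ix_i+r_nz_1+r_nz_2\le1$. Hence
\[
F\ge\frac1{4a_n}P_n(b_1,\dots,b_n),\qquad(b_1,\dots,b_n)=(a_2,\dots,a_{n-1},a_n,a_n).
\]
If $y\in[1,\infty)^n$ and $\sum y_i/b_i\le1$, then $(\lfloor y_1\rfloor,\dots,\lfloor y_n\rfloor)$ is counted by $P_n(b)$. So the region of such $y$ is covered by $P_n(b)$ unit cubes, and its volume is $\prod b_i\,(1-\sum1/b_i)^n/n!$. Here $\prod b_i=\Pi a_n/a_1$ and $\sum1/b_i\le nr_n\le\frac1{4n}$, so $(1-\sum1/b_i)^n\ge\frac34$. Therefore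
\[
\frac{n!\,F}\Pi\ge\frac1{4a_n}\cdot\frac{a_n}{a_1}\cdot\frac34=\frac3{16\,a_1}\ge\frac3{20\,a_n}.\qedhere
\]
\end{proof}

Some lower bound on $s$ is necessary: if all $a_i$ equal an integer, then $F=0$.

\section{Small spread: counting one layer}\label{sec:layer}

When $s<\frac14$ we abandon \eqref{eq:slice} and count by layers. A point $x\in\mathbb{Z}_+^n$ with $\sum x_i\le a_n$ is counted by $P_n$, since $\sum r_ix_i\le r_n\sum x_i$; a point with $\sum x_i>a_1$ is not, since $\sum r_ix_i\ge r_1\sum x_i$. So at most one layer is in doubt.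

\begin{proposition}\label{prop:layer}
If $s<\frac14$, then $n!\,P_n\le p(H)$.
\end{proposition}

\begin{proof}
Suppose first that no integer lies in $(a_n,a_1]$, and let $k=\lfloor a_n\rfloor$. Then $k\le a_n\le a_1<k+1$, so $n!\,P_n=n!\binom kn=p(k)\le p(H)$, as $n-1\le k\le H$.

Now let an integer $k$ lie in $(a_n,a_1]$. Then $0<k-a_n\le s<\frac14$ and $a_1<k+1$, so all points with $\sum x_i\le k-1$ are counted and none with $\sum x_i\ge k+1$. Let $\mu$ be the fraction of the $\binom{k-1}{n-1}=\frac nk\binom kn$ points of the layer $\sum x_i=k$ that are not counted, that is, satisfy $\sum r_ix_i>1$. Then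
\[
n!\,P_n=p(k)-\frac{n\,p(k)}k\,\mu .
\]
If $H\ge k$, then $n!\,P_n\le p(k)\le p(H)$. If $H<k$, then $p(k)>p(H)$, and we must show that enough of the layer is missing. By symmetry each $x_i$ has mean $k/n$ over the layer, so $\sum r_ix_i$ has mean $k\sigma/n=k/H>1$. It is at most $1$ on the counted points and at most $k/a_n$ on the others. Hence $\frac kH\le(1-\mu)+\mu\frac k{a_n}$, that is,
\[
\mu\ge\frac{(k-H)\,a_n}{H\,(k-a_n)}\ge\frac{4(k-H)\,a_n}H .
\]
This is where $s<\frac14$ is used: the quantity $\sum r_ix_i$ can exceed $1$ only slightly, so it must do so often. By convexity of $p$, and since $p'(k)=p(k)\sum_{i=0}^{n-1}\frac1{k-i}\le\frac{n\,p(k)}{k-n}$, we have $p(k)-p(H)\le(k-H)\frac{n\,p(k)}{k-n}$. Therefore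
\[
p(H)-n!\,P_n\ge\frac{n\,p(k)(k-H)}k\Big[\frac{4a_n}H-\frac k{k-n}\Big]>0,
\]
because $\frac{4a_n}H\ge\frac{4a_n}{a_n+1/4}>3$, while $k>4n^2\ge12n$ gives $\frac k{k-n}\le\frac{12}{11}$.
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

Call $(a_1,\dots,a_n)$ \emph{balanced} if
\[
v<\frac{3\rho}{5n}\qquad\text{and}\qquad w<\frac{n^2\rho^2}{10},
\]
and \emph{unbalanced} otherwise. The thresholds serve two opposite needs. Lemma~\ref{lem:midpoint} loses about $n^3\rho^2/24$ on the diagonal, so in the unbalanced case $v$ or $w$ must be large enough to recover this amount. Proposition~\ref{prop:ray} involves an arithmetic mean of the $a_i$ and Corollary~\ref{cor:H} a harmonic mean; to link them in the balanced case we shall need $v\le r_1/n$.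

\begin{proposition}\label{prop:far}
If $(a_1,\dots,a_n)$ is unbalanced, then $n!\,P_n<f_n$.
\end{proposition}

\begin{proof}
Let $z=1-\frac{n-1}2\rho$ and $h=\frac{v+w}2$, so that $1-\sigma'/2=z-h$ by \eqref{eq:ids}, $0<z-h\le z<1$, and $h\le\frac{r_n}2\le\frac1{8n^2}$. Taylor's formula gives $(z-h)^n\le z^n-nhz^{n-1}+\binom n2h^2$. Here $\binom n2h^2\le\frac h{16}$, and $z^{n-1}\ge1-\frac{(n-1)^2}2\rho$ by Bernoulli's inequality. With Lemma~\ref{lem:midpoint},
\begin{equation}\label{eq:far1}
\frac{n!\,P_n}\Pi\le z^n-\frac{v+w}2\Big(n-\frac{n(n-1)^2}2\rho-\frac1{16}\Big).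
\end{equation}
To compare $z^n$ with $Q(\rho)$, put $\gamma_i=i-\frac{n-1}2$, so that $Q(\rho)=\prod_{i=0}^{n-1}(z-\gamma_i\rho)$. The $\gamma_i$ are symmetric about $0$, $|\gamma_i|\rho\le z$, and $\sum_{i=0}^{n-1}\gamma_i^2=\frac{n^3-n}{12}$. Pairing $\gamma_i$ with $-\gamma_i$,
\begin{equation}\label{eq:far2}
Q(\rho)=z^n\prod_{\gamma_i>0}\Big(1-\frac{\gamma_i^2\rho^2}{z^2}\Big)\ge z^n-z^{n-2}\rho^2\sum_{\gamma_i>0}\gamma_i^2\ge z^n-\frac{(n^3-n)\rho^2}{24}.
\end{equation}
Proposition~\ref{prop:f}, \eqref{eq:far1} and \eqref{eq:far2} give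
\begin{equation}\label{eq:far3}
\frac{f_n-n!\,P_n}\Pi\ge\Big(\frac{15}{32}+\beta_n\rho\Big)v+\frac n2\Big(1-\frac{(n-1)^2}2\rho-\frac1{16n}\Big)w-\frac{(n^3-n)\rho^2}{24},
\end{equation}
where $\frac{15}{32}=\frac n2-\frac{n-1}2-\frac1{32}$ and
\[
\beta_n=\frac{23}{24}c_2-\frac{n(n-1)^2}4=\frac{n(n-1)}{24}\Big[\frac{23}{24}(n-2)(3n-1)-6(n-1)\Big].
\]
The coefficient of $v$ is positive. Indeed, for $n\ge4$ we have $n-2\ge\frac23(n-1)$ and $3n-1\ge11$, and $\frac{23}{24}\cdot\frac23\cdot11>6$, so $\beta_n>0$; for $n=3$ we have $\beta_3=-\frac{13}{12}$ and $\rho\le\frac1{36}$. By \eqref{eq:small} the coefficient of $w$ is at least $\frac n2(1-\frac18-\frac1{48})=\frac{41}{96}n$.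

If $w\ge n^2\rho^2/10$, the $w$-term is at least $\frac{41}{960}n^3\rho^2>\frac{n^3\rho^2}{24}$, so \eqref{eq:far3} is positive.

If $v\ge\frac{3\rho}{5n}$, it suffices to show $(\frac{15}{32}+\beta_n\rho)\frac{3\rho}{5n}>\frac{(n^3-n)\rho^2}{24}$. Multiplying by $24n/\rho$, this reads $\frac{27}4>\rho\,n(n-1)K_n$ with
\[
K_n=n(n+1)-\frac35\Big[\frac{23}{24}(3n^2-7n+2)-6n+6\Big]=\frac{-29n^2+345n-190}{40}.
\]
The numerator is at most $\frac{345^2}{116}-190<840$, so $K_n<21$. Since $0<\rho\,n(n-1)<\frac14$, we get $\rho\,n(n-1)K_n<\frac{21}4<\frac{27}4$.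
\end{proof}

The second case works for large $n$ only because of the term $\frac{23}{24}c_2\rho v$ of Proposition~\ref{prop:f}: without it, $\frac{15}{32}\cdot\frac{3\rho}{5n}$ could not dominate $\frac{(n^3-n)\rho^2}{24}$ when $\rho$ is near $\frac1{4n^2}$.

\begin{lemma}\label{lem:near}
If $(a_1,\dots,a_n)$ is balanced, then $v\le\rho/5$, $a_1\le\frac54a_n$, and $\frac1H\le\tau\le r_n$.
\end{lemma}

\begin{proof}
We have $v<\frac{3\rho}{5n}\le\frac\rho5$ and, by \eqref{eq:small}, $w<\frac\rho{40}$. Hence $r_n\le\frac65\rho$ and $r_1\ge\frac{39}{40}\rho$, so $\frac{a_1}{a_n}=\frac{r_n}{r_1}\le\frac{16}{13}<\frac54$ and $\frac v{r_1}\le\frac3{5n}\cdot\frac{40}{39}<\frac1n$. Also $\tau\le r_n$ because $\bar A\ge a_n$.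

The inequality $\tau\ge\frac1H$ says that the arithmetic mean of $a_2,\dots,a_n$ is at most the harmonic mean of $a_1,\dots,a_n$. Omitting the largest number lowers the mean at first order in the spread, while arithmetic and harmonic means differ at second order. To make this precise let $\bar r=\frac{\sigma'}{n-1}=\rho+\frac{v+w}{n-1}$. For $r\in[r_1,r_n]$ the inequality $(r-r_1)(r_n-r)\ge0$ is equivalent to $\frac1r\le\frac{r_1+r_n-r}{r_1r_n}$. Averaging over $r=r_2,\dots,r_n$ gives $\bar A\le\frac{r_1+r_n-\bar r}{r_1r_n}$, so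
\[
\bar r-\tau\le\bar r-\frac{r_1r_n}{r_1+r_n-\bar r}=\frac{(r_n-\bar r)(\bar r-r_1)}{r_1+r_n-\bar r}\le\frac v{r_1}(\bar r-r_1)\le\frac1n\cdot\frac{nw+v}{n-1},
\]
where we used $0\le r_n-\bar r\le v$ and $\bar r-r_1=w+\frac{v+w}{n-1}$. Consequently
\[
\tau-\rho\ge\frac{v+w}{n-1}-\frac{w+v/n}{n-1}=\frac vn,
\]
which is the claim by \eqref{eq:ids}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
If all $a_i$ equal $a$, then $n!\,P_n=p(\lfloor a\rfloor)\le p(a)=f_n$, with equality if and only if $a$ is an integer, since $p$ is strictly increasing on $[n-1,\infty)$. Assume that the $a_i$ are not all equal; we show $n!\,P_n<f_n$. In the unbalanced case this is Proposition~\ref{prop:far}. In the balanced case Lemma~\ref{lem:near} supplies the hypotheses of Corollary~\ref{cor:H} and the bound $a_1\le\frac54a_n$.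

If $s\ge\frac14$, then $f_n/\Pi\ge Q(1/H)\ge Q(\tau)$ by Corollary~\ref{cor:H}, Lemma~\ref{lem:near} and the monotonicity of $Q$. By \eqref{eq:slice} and Propositions~\ref{prop:ray} and~\ref{prop:F},
\[
\frac{f_n-n!\,P_n}\Pi=\frac{f_n}\Pi-\frac{n!\,S}\Pi+\frac{n!\,F}\Pi\ge-\frac{0.035}{a_n}+\frac{0.15}{a_n}>0 .
\]
If $s<\frac14$, then $n!\,P_n\le p(H)<f_n$ by Proposition~\ref{prop:layer} and the strict case of Corollary~\ref{cor:H}.
\end{proof}

Theorem~\ref{thm:main} proves the Modified GLY Conjecture for every $n\ge3$ with $y(n)=4n^2$ and completes the proof of Theorem~\ref{thm:lower}.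

\begin{remark}
A hypothesis of order $n^2$ on $a_n$ is used in several estimates. Two of them are the most visible. In \eqref{eq:far1} the second-order term $\binom n2h^2$ must be smaller than the margin; in the family of Section~\ref{sec:lower} we have $w=0$, $\rho\to0$ and $h\to\frac1{2a}$, and the comparison is between $\frac{n(n-1)}{8a^2}$ and $\frac1{2a}$, the same competition as in \eqref{eq:EM} with $\frac18$ in place of $\frac1{12}$. In Step~3 of Proposition~\ref{prop:ray} the interpolation loss, of size about $\frac{n^2}{8a_n^2}$, must be smaller than the gain $\frac{0.15}{a_n}$ of Proposition~\ref{prop:F}.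
\end{remark}

\begin{thebibliography}{9}

\bibitem{source}
\emph{On the polynomial sharp upper estimate conjecture in 7-dimensional simplex},
\texttt{http://jag.math.tsinghua.edu.cn/Publications/PureMath/315.pdf}.

\end{thebibliography}
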